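# Finite Rogers semilattices of families of d-c.e. sets

## 1. Rogers semilattices with exactly $2^m$ elements

**Theorem 1.** For every $m\ge 1$ there is a family $S$ of d-c.e. sets such that $\mathcal R_2^{-1}(S)$ is isomorphic to $(\mathcal P(\{0,\dots,m-1\}),\subseteq)$. In particular, for $m=1$, $\mathcal R_2^{-1}(S)$ is a chain with exactly two elements.

**Corollary 2.** The full statement of Khutoretskii's Theorem fails for families of d-c.e. sets: there is a family $S$ of d-c.e. sets with $|\mathcal R_2^{-1}(S)|=2$, and every cardinality $2^m$, $m\ge1$, is realized.

The problem is posed in the paper "On The Existence Of Universal Numberings". Khutoretskii's theorem says that the Rogers semilattice $\mathcal R_1^{-1}(S)$ of a family $S$ of c.e. sets has either at most one or infinitely many elements. A lemma used in the inductive step of its proof shows that no such classical semilattice can be partitioned into a principal ideal and a principal filter. Badaev and Lempp showed that such a partition is possible for $\mathcal R_2^{-1}(S)$, for some family $S$ of d-c.e. sets. So one ingredient of the classical proof fails for d-c.e. sets, and the question is whether the theorem itself fails. Corollary 2 says that it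 does.

In plain words, we must build a countable family $S$ that can be listed effectively in only two essentially different ways, where "effectively" allows each entry of the list to change its mind once: an element may be put in and later be taken out.

## 2. d-c.e. sets, numberings, and a list of all opponents

**Definition (Ershov's classes).** A set $A\subseteq\omega$ is in $\Sigma_n^{-1}$ if $A=\lim_sA_s$ for a uniformly computable sequence of sets with $A_0=\emptyset$ such that for each $x$ there are at most $n$ many $s$ with $A_s(x)\ne A_{s+1}(x)$. A set is *d-c.e.* if it is in $\Sigma_2^{-1}$; equivalently, it has the form $A_0\setminus A_1$ with $A_0,A_1$ c.e.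

The equivalence is quick. Given the approximation, let $A_0$ be the set of $x$ that ever enter and $A_1$ the set of $x$ that ever leave after entering. Conversely, approximate $A_0\setminus A_1$ by "already in $A_0$ and not yet in $A_1$". For example, every c.e. set is d-c.e., and so is every complement $\omega\setminus W$ of a c.e. set.

**Definition (numberings).** A *numbering* of a family $S$ is a surjection $\alpha:\omega\to S$. We write $\alpha\le\beta$ if $\alpha=\beta\circ f$ for a computable $f$, and $\alpha\equiv\beta$ if $\alpha\le\beta\le\alpha$. The numbering $\alpha$ is *$\Sigma_n^{-1}$-computable* if $\{(x,k):x\in\alpha(k)\}\in\Sigma_n^{-1}$. The *Rogers semilattice* $\mathcal R_n^{-1}(S)$ is the set of $\Sigma_n^{-1}$-computable numberings of $S$ modulo $\equiv$, with the order induced by $\le$.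

The join of the classes of $\alpha$ and $\beta$ is given by $2k\mapsto\alpha(k)$, $2k+1\mapsto\beta(k)$. Note that $\le$ does not mention $n$; only the set of admissible numberings depends on it.

**Opponents.** Fix a computable bijection of $\omega$ with pairs, and one with triples $\langle e,k,i\rangle$. For $e=\langle a,b\rangle$ let
$$\pi_e(k)=\{x:\langle x,k\rangle\in W_a\setminus W_b\},$$
and let $q_{e,k,s}(x)$ be $0$ if $\langle x,k\rangle\notin W_{a,s}$, be $1$ if $\langle x,k\rangle\in W_{a,s}\setminus W_{b,s}$, and be $2$ if $\langle x,k\rangle\in W_{a,s}\cap W_{b,s}$. This is nondecreasing in $s$, and $x\in\pi_e(k)$ if and only if $\lim_sq_{e,k,s}(x)=1$. Every $\Sigma_2^{-1}$-computable numbering is some $\pi_e$. We call $\pi_e(k)$ *row $k$ of $e$*. Once the family $S$ is fixed, $e$ is *valid* if $\pi_e$ has range $S$. Fix $e^*=\langle a,b\rangle$ with $W_a=\emptyset$, so that $q_{e^*,k,s}\equiv0$.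

In $\langle e,k,i\rangle$ we call $i$ the *symbol*, and we say that $\langle e,k,i\rangle$ is *private to* $(e,k)$. Put $[i]=\{\langle e,k,i\rangle:e,k\in\omega\}$. Putting "the symbol $i$" into a set means putting all of $[i]$ into it, so each row of each opponent has its own copy of the symbol to react to. For $x$ private to $(e,k)$, write $q(x)$ for $q_{e,k,s}(x)$ at the current stage $s$.

## 3. Two families computed by hand

A family with one member has exactly one numbering, so its semilattice has at most one element. What about two members?

**Example 3 (the family $\{\emptyset,\{0\}\}$).** A numbering $\alpha$ is determined by $I_\alpha=\{k:\alpha(k)=\{0\}\}$, any set other than $\emptyset$ and $\omega$. It is $\Sigma_n^{-1}$-computable if and only if $I_\alpha\in\Sigma_n^{-1}$, and $\alpha\le\beta$ means exactly $I_\alpha\le_mI_\beta$. For $n=1$, a computable set and the halting set give two inequivalent numberings, so by Khutoretskii's theorem $\mathcal R_1^{-1}$ is infinite. These numberings are also $\Sigma_2^{-1}$-computable, so $\mathcal R_2^{-1}$ is infinite too.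

So opponents must be restrained. The next example shows how one can force an opponent to be honest.

**Example 4 (an infinite family with one class).** Enumerate a c.e. set $G$: whenever some $x$ private to $(e,k)$ has $q(x)=2$, put $x$ into $G$. Let $\alpha(n)=[2n]\cup G$ and let $S_0$ be the range of $\alpha$. Then $\mathcal R_2^{-1}(S_0)$ has exactly one element.

*Check.* Let $e$ be valid for $S_0$. If some $x\in G$ is private to $(e,k)$, then $x$ lies in every member of $S_0$, hence in $\pi_e(k)$; but $q(x)=2$ says $x\notin\pi_e(k)$. So no private element of $e$ is in $G$, and $q(x)\ge1$ implies $x\in\pi_e(k)$ for every $x$ private to $(e,k)$. Now $\pi_e(k)=[2n]\cup G$ for some $n$; it contains $\langle e,k,2n\rangle$ and no $\langle e,k,2n'\rangle$ with $n'\ne n$. Given $k$, wait for the $n$ with $q(\langle e,k,2n\rangle)\ge1$; this gives $\pi_e\le\alpha$. Given $n$, search for $k$ with $q(\langle e,k,2n\rangle)\ge1$; this gives $\alpha\le\pi_e$. (The sets are distinct, since $\langle e^*,0,2n\rangle\notin G$.)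

The moral we use later: *if an opponent retracts an element that we never took out of anything, we put that element into every set, and the opponent is no longer a numbering of our family.* Elements used in this way will be called universal.

## 4. One undecided set per block, and an infinite chain

To get a second class, we want two numberings $\mu<\theta$ of the same family. The natural plan is to divide the family into blocks, the members of block $n$ carrying the tag $2n$. Block $n$ also has a special set $U_n$, which in the end equals some other set of its block. The numbering $\mu$ lists the other sets, and $\theta$ lists the $U_n$ in addition. To get $\theta\not\le\mu$ one diagonalizes: if $\varphi_p(n)$ claims to be a $\mu$-index of $U_n$, then separate $U_n$ from the set with that index. Here is the simplest version.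

**Example 5.** For $n=\langle p,j\rangle$ start with $U_n=A_n=A_n'=\{3n\}$, where $\mu(2n)=A_n$ and $\mu(2n+1)=A'_n$. If $\varphi_p(n)$ converges to $2n$, let $A_n=\{3n,3n+1\}$ and $U_n=A_n'=\{3n,3n+2\}$. If it converges to $2n+1$, let $A'_n=\{3n,3n+1\}$ and $U_n=A_n=\{3n,3n+2\}$. If it converges to anything else, do nothing. Then whenever $\varphi_p(n)$ converges,
$$\mu(\varphi_p(n))\ne U_n \qquad(n=\langle p,j\rangle), \tag{1}$$
because sets of other blocks do not contain $3n$. Each $U_n$ is in the range of $\mu$. So with $\theta(2t)=\mu(t)$ and $\theta(2n+1)=U_n$ we get $\mu<\theta$.

But there is far too much in between. For each $i$ let $\nu_i(2t)=\mu(t)$, $\nu_i(2n+1)=U_n$ if $n=\langle p,j\rangle$ with $j\le i$, and $\nu_i(2n+1)=\mu(0)$ otherwise. Clearly $\nu_i\le\nu_{i+1}$. Suppose $\nu_{i+1}=\nu_i\circ f$ with $f$ computable. For $n$ of the form $\langle p',i+1\rangle$ let $g(n)=t$ if $f(2n+1)=2t$, and $g(n)=0$ if $f(2n+1)$ is odd; for other $n$ let $g(n)=0$. Let $g=\varphi_p$ and $n=\langle p,i+1\rangle$. Then $\nu_i(f(2n+1))=U_n$. If $f(2n+1)=2t$, then $\mu(\varphi_p(n))=U_n$, against (1). If $f(2n+1)=2n'+1$ and $n'$ has second coordinate $\le i$, then $n'\ne n$ and $3n\in U_n\setminus U_{n'}$. In the remaining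 case the value is $\mu(0)=\mu(g(n))$, again against (1). So $\nu_0<\nu_1<\nu_2<\cdots$: the semilattice is infinite.

The break point is exact: an opponent may list $U_n$ for some of the $n$ and not for others. The remedy is to make such a selection trivial.

**Remark 6 (cohesiveness removes selections).** Suppose we call some blocks *frozen*, the set $M$ of frozen blocks is c.e., for $n\in M$ we can compute some $t$ with $\mu(t)=U_n$, and $U_n\in\operatorname{range}\mu$ for all $n$. For a computable $B$ let $\nu_B$ list the members $\mu(t)$ and the $U_n$ with $n\in B$. If $B\setminus M$ is finite, then $\nu_B\equiv\mu$: for $n\in B$ wait until $n\in M$, with a finite table for the exceptions. If $\omega\setminus(M\cup B)$ is finite, then $\nu_B\equiv\theta$: to find $U_n$ in $\nu_B$ with $n\notin B$, again wait until $n\in M$, with a finite table. If $M$ is maximal, meaning that $\omega\setminus M$ is infinite and no c.e. set splits it into two infinite parts, then one of the two cases holds for every computable $B$.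

So we shall attach the requirement for $\varphi_p$ not to a fixed block but to the $p$-th block not yet frozen, and use the construction of a maximal set. Doing this separately for blocks of $m$ colours will give the $2^m$ classes.

## 5. The retraction test

There is a second, more serious obstacle. A real opponent is not presented as some $\nu_B$. While $U_n$ and $A_n$ have the same contents, nothing tells us which of the two a row of block $n$ is copying. And if block $n$ is never frozen, $U_n$ must end up equal to some ordinary set. Suppose we test a row by putting a symbol $z$ into $A_n$ but not into $U_n$. If sets can only grow, equality of $A_n$ and $U_n$ can be restored only by putting $z$ into $U_n$ as well. But then a row showing its copy of $z$ may still turn out to be either of the two.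

With d-c.e. sets we may take $z$ out again. Consider one block with $U$ and $H_0$ of equal contents, a valid opponent $e$, and two new symbols $z,w$. Create a third set $H_1$ as a copy of $U$. Put $[z]$ into $H_0$ and $[w]$ into $U$ and $H_1$. Any row of $e$ copying one of the three sets must show its own copy of $z$ or of $w$. When it has done so, take $[z]$ out of $H_0$ and $[w]$ out of $U$; give $H_1$ a further symbol $c$ of its own and use it no more in the block (it is *retired*).

| | $U$ | $H_0$ | $H_1$ |
|---|---|---|---|
| before the test | | | (not created) |
| during the test | $w$ | $z$ | $w$ |
| after the test | $w$ was removed | $z$ was removed | $w$, $c$ |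

After the test $U$ and $H_0$ agree again. A row that showed its element $y\in[z]$ now finds $y$ in no set, so it must retract it: $q(y)=2$. The row has used up both its changes at $y$ and can never contain $y$ again. *We* can still put $y$ into every set other than $H_0$, since those sets have not yet used their changes at $y$. If we do, the row cannot equal any of them. The row is *bound* to $H_0$. A row that showed its $y\in[w]$ either retracts, and is then bound to $U$, or keeps $y$, and then it must be a retired set such as $H_1$, which its $c$-symbol identifies. If the opponent never answers, the test simply stays, and $U=H_1$ in the end; this is why $H_1$ was created.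

Four difficulties remain, and each gets its own device.

* Tests for different opponents in the same block must be nested, since an unanswered test is never removed. Hence a *stack* $H_0,H_1,\dots,H_r$ of ordinary sets.
* A row bound to $X$ may cheat and copy $Y\ne X$. Our threat is to put the retracted element $y$ into $Y$. When $X=U$ and $Y=H_r$ are both in use, carrying out the threat would destroy their equality, so we carry it out only once one of $X,Y$ is retired. A detected cheat is answered by freezing the block (case (K) below), at most once per opponent.
* Rows may come to a block at any time, so tests must be repeated for ever; a *queue* makes this fair.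
* For each opponent there are finitely many blocks where priority does not allow us to answer cheats. Infinitely many rows may belong to such a block, so a finite table is not enough. There we use special single elements, *tokens*.

## 6. Threads, blocks and operations

Fix $m\ge1$. For $m=1$ every colour below is $0$.

**Threads.** A *thread* is a set under construction. Block $n$ contains the *special* thread $U_n$ and *ordinary* threads; the ordinary thread $A_n$ is present from the start, others are created later. At each stage a thread $X$ has a *phase* $p_X(x)\in\{0,1,2\}$ for each $x$; all phases are $0$ before stage $0$ and before $X$ is created. "$X$ *contains* $x$" means phase $1$, and the *contents* of $X$ is the set of elements it contains. *Putting* $x$ into $X$ means moving phase $0\to1$ (no effect if the phase is $1$). *Dropping* $x$ from $X$ means moving $1\to2$. Let $X^\infty=\{x:\lim_sp_{X,s}(x)=1\}$. Let $O(x)$, the set of *owners* of $x$, be the set of threads with phase $2$ at $x$. In the test above the owner of $y\in[z]$ became $H_0$.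

A finite growing set $G$ of *universal* elements is maintained. Universal elements are never dropped: "drop $[i]$" means drop all elements of $[i]\setminus G$, and an instruction to drop a single $x\in G$ is void.

**Blocks.** The *colour* of block $n$ is $n\bmod m$. A block is *unfrozen*, or *frozen* for ever.

An unfrozen block has a stack $H_0=A_n,H_1,\dots,H_r$ of ordinary threads ($r$ is the *height*) and *requests* $R^1,\dots,R^r$. Request $R^l$ has an opponent $e^l<n$, a finite set $K^l$ of rows, and symbols $z_{l,j}$ ($j<l$) and $w_l$. Ordinary threads of the block not in the stack are *retired*. The *live* threads are $U_n,H_0,\dots,H_r$.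

In a frozen block $U_n$ and one ordinary thread, the *host*, are live, and all other threads are retired. There are no requests and no current tokens.

Each retired thread and each host $V$ has a symbol $c_V$. Each block has a queue of all $e<n$, initially in natural order. Initially all blocks are unfrozen with $r=0$, and $U_n,A_n$ contain exactly $[2n]$. Odd symbols are *fresh* until used; a fresh symbol is always the least odd one larger than all odd symbols used so far.

**Definition (assigned, bound).** Row $k$ of $e$ is *assigned to* $n$ at $s$ if $q_{e,k,s}(\langle e,k,2n\rangle)\ge1$. It is *bound to* $X$, a thread of block $n$, at $s$ if it is assigned to $n$ and there is $x<s$ private to $(e,k)$ with $q(x)=2$ and $O(x)=\{X\}$. Let $\sigma_{e,s}(n)=1$ if some row $k\le s$ of $e$ is bound to $U_n$ at $s$, and $\sigma_{e,s}(n)=0$ otherwise.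

**Operations on an unfrozen block $n$ with stack $H_0,\dots,H_r$.**

* **Push$(e)$**, with $l=r+1$: create $H_l$ containing exactly the present contents of $U_n$ (other phases $0$). Take fresh $z_{l,0},\dots,z_{l,l-1},w_l$. Put $[z_{l,j}]$ into $H_j$ for $j<l$, and $[w_l]$ into $U_n$ and $H_l$. $R^l$ has opponent $e$, and $K^l$ is the set of all rows $k\le s$ of $e$ now assigned to $n$. The new height is $l$.
* **Pop$(i)$**, with $1\le i\le r$: for $i\le l\le r$ drop $[z_{l,j}]$ from $H_j$ for each $j<i$, and drop $[w_l]$ from $U_n$. Every current token (see Section 7) of height $\ge i$ ceases to be current; if it was active, it is dropped from $U_n$ (it is *voided*). Remove $R^i,\dots,R^r$, retire $H_i,\dots,H_r$, and put $[c_{H_l}]$ into $H_l$ with distinct fresh $c_{H_l}$ ($i\le l\le r$). The new height is $i-1$.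
* **Freeze**: retire $H_0,\dots,H_{r-1}$, putting fresh $[c_{H_j}]$ into $H_j$. $H_r$ becomes the host; put a fresh $[c_{H_r}]$ into $U_n$ and $H_r$.
* **Split-freeze**: create an ordinary $H'$ containing exactly the contents of $U_n$. Retire $H_0,\dots,H_r$, putting fresh $[c_{H_j}]$ into $H_j$. $H'$ becomes the host; put a fresh $[c_{H'}]$ into $U_n$ and $H'$.

For example, start at height $0$ and push twice. The additional symbols are then $w_1,w_2$ in $U_n$; $z_{1,0},z_{2,0}$ in $H_0$; $w_1,z_{2,1}$ in $H_1$; $w_1,w_2$ in $H_2$. Thus $U_n$ and the top agree. After Pop$(2)$ they are $w_1$ in $U_n$; $z_{1,0}$ in $H_0$; $w_1$ in $H_1$; so $U_n$ and the new top $H_1$ agree, while the retired $H_2$ has $w_1,w_2,c_{H_2}$.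

**Satisfaction.** $R^l$ with opponent $e$ is *satisfied* at $s$ if

* (S1) for each $k\in K^l$ some $y$ among $\langle e,k,z_{l,j}\rangle$ ($j<l$), $\langle e,k,w_l\rangle$, $\langle e,k,c_V\rangle$ ($V$ retired in $n$) has $q(y)\ge1$; and
* (S2) for each $j<l$ some row $k\le s$ of $e$ assigned to $n$ has $q(\langle e,k,z_{l,j}\rangle)\ge1$.

When Pop$(l)$ is performed because $R^l$ is satisfied, $R^l$ and $e^l$ *are served*: the rows in $K^l$ (of $e^l$) become served in $n$, the threads $H_0,\dots,H_{l-1}$ become *$e^l$-covered*, and $e^l$ moves to the end of the queue. Opponent $e<n$ *has work* in $n$ if some row $k\le s$ of $e$ assigned to $n$ is not served in $n$, or some stack thread is not $e$-covered.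

**The numberings.** Let $\mu(2t)=A_t^\infty$. Let $\mu(2t+1)=X^\infty$ if $X$ is the ordinary thread created at stage $t$ (at most one is created per stage), and $\mu(2t+1)=A_0^\infty$ if there is none. Accordingly *the thread with $\mu$-index $2t$* is $A_t$, and the thread with $\mu$-index $2t+1$ is $X$ or $A_0$. Every ordinary thread has a $\mu$-index, known as soon as the thread exists. Let $S=\operatorname{range}\mu$. Let $\Theta(2t)=\mu(t)$ and $\Theta(2n+1)=U_n^\infty$. For $T\subseteq\{0,\dots,m-1\}$ let $\theta_T(2t)=\mu(t)$, let $\theta_T(2n+1)=U_n^\infty$ if $n\bmod m\in T$, and $\theta_T(2n+1)=\mu(0)$ otherwise.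

## 7. The construction, stage by stage

**Stage $s$, first part.** For all $x=\langle e,k,i\rangle<s$ in increasing order:

* **(U)** If $q(x)=2$, $O(x)=\emptyset$ and $x\notin G$: put $x$ into $G$ and into all threads of all blocks.
* **(E)** If $x\notin G$, $q(x)=2$ and $O(x)\ne\emptyset$ (the owners all lie in one block $n$ by Lemma 7): put $x$ into every thread $Y\notin O(x)$ of block $n$ such that for each $X\in O(x)$ at least one of $X,Y$ is retired.

Rule (U) is the honesty rule of Example 4. Rule (E) is the threat against rows that are bound and cheat.

**Stage $s$ even, second part.** For each colour $c$ let $n_{c,0}<n_{c,1}<\cdots$ be the unfrozen blocks of colour $c$ (infinitely many, since each stage freezes only finitely many). *Positions* are pairs $(c,p)$ with $c<m$, with code $mp+c$. Position $(c,p)$ *requires attention* if one of the following holds, with $n=n_{c,p}$.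

* **(D)** $D_{c,p}$ is not done, $y=\varphi_{p,s}(n)$ is defined, and $y\le s$.
* **(K)** For some not yet *punished* $e<p$ and some $k\le s$: row $k$ of $e$ is bound to a live thread $X$ of $n$, and some $y$ among $\langle e,k,z_{l,j}\rangle,\langle e,k,w_l\rangle$ ($1\le l\le r$, $j<l$, for the current requests of $n$) has $q(y)\ge1$ while $X$ does not contain $y$.
* **(M)** For some $p'$ with $p<p'\le s$, the vector $(\sigma_{0,s}(n_{c,p'}),\dots,\sigma_{p-1,s}(n_{c,p'}))$ is lexicographically greater than $(\sigma_{0,s}(n_{c,p}),\dots,\sigma_{p-1,s}(n_{c,p}))$.

For the position of least code $\le s$ requiring attention, if any, act by the first applicable case.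

* (D): if $y=2t$ and the thread with $\mu$-index $t$ is the top $H_r$ of the stack of $n$, split-freeze $n$; otherwise freeze $n$. Now $D_{c,p}$ is done. (As $2t\le s$, the thread with $\mu$-index $t$ is known.)
* (K): freeze $n$; $e$ is punished.
* (M): for the least such $p'$ freeze $n_{c,p},\dots,n_{c,p'-1}$.

**Stage $s$ odd, second part.** Choose $n$ by a fixed computable schedule that visits each $n$ infinitely often. If $n$ is unfrozen, do (a) and then (b); this is an *operation on $n$*.

* **(a) Tokens.** For each $(e,k)$ with $e,k\le s$, row $k$ of $e$ assigned to $n$, and no current token of $(e,k)$ in $n$: take a fresh $i$ and put $u=\langle e,k,i\rangle$ into $U_n$ and $H_r$. Then $u$ is the *current* token of $(e,k)$ in $n$; it is *active* and has *height* $r$. After this, for each current active token $u\notin G$ whose height equals the present height $r$ and with $q(u)\ge1$: drop $u$ from $U_n$ and $H_r$; it is now *complete* (still current, no longer active).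
* **(b) Requests.** If some $R^l$ is satisfied, perform Pop$(l)$ for the least such $l$. Otherwise, if some $e<n$ has work in $n$ and is not the opponent of a current request of $n$, perform Push$(e)$ for the first such $e$ in the queue.

At most one ordinary thread is created per stage: by one Push at an odd stage or one split-freeze at an even stage. At each stage only finitely many instructions are carried out. Each concerns one element or a set $[i]$ or $[i]\setminus G$ with $G$ finite, and one thread; or it copies the contents of one thread into a new one; or, for (U), it puts one element into all threads. So $p_{X,s}(x)$ is uniformly computable in the name of $X$, $s$ and $x$. All tested conditions involve only finitely many $q$-values, phases and threads. The construction is effective.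

## 8. Phases, owners and contents

**Step 1. Bookkeeping of contents.** This step shows that the instructions never ask for a phase change that is impossible, and describes exactly where $U_n$ and the stack threads differ.

**Lemma 7.**
(i) Elements are put only into threads of phase $\le1$ and dropped only at phase $1$.
(ii) If $x\in G$, then from then on all threads contain $x$ and $O(x)=\emptyset$. If $x\notin G$, only threads of at most one block have nonzero phase at $x$. The set $O(x)$ changes at most once, from $\emptyset$ to $\{H_j\}$ (if $x$ has a symbol $z_{l,j}$), to $\{U_n\}$ (symbol $w_l$, or a voided token), or to $\{U_n,H_h\}$ (a token completed at height $h$). Elements with symbols $2n$ or $c_V$ never have owners.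
(iii) In an unfrozen block with stack $H_0,\dots,H_r$, for each $j\le r$ the contents of $U_n$ and $H_j$ differ exactly on the nonuniversal elements of the following list $L_j$: $[z_{l,j}]$ with $j<l\le r$ (in $H_j$, not in $U_n$); $[w_l]$ with $j<l\le r$ and the active current tokens of height $>j$ (in $U_n$, not in $H_j$). In particular $U_n$ and $H_r$ have the same contents. In a frozen block $U_n$ and the host have the same contents.

*Proof.* First, a current token has height at most the present height. If a token of height $h$ is current, then $H_h$ is still the thread that was $H_h$ at its creation. Both hold because Pop$(i)$ with $i\le h$ makes the token cease to be current.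

(ii) A symbol is used in only one block, copying stays in a block, and (E) acts only in the block of the owners. Before its symbol is used, a nonuniversal element has no owner and has phase $0$ everywhere. Elements of $[z_{l,j}]$ are put by operations only into $H_j$; they are dropped only from $H_j$, at the single moment when $R^l$ is removed by a Pop. Elements of $[w_l]$ are dropped only from $U_n$, at the moment when $R^l$ is removed by a Pop. A token is dropped either from $U_n$ alone (when it ceases to be current while active, by a Pop) or from $U_n$ and $H_h$ (at completion, while active), and not both, since a completed token is no longer active. No other drops occur; in particular, freezing drops nothing, and symbols $2n$ and $c_V$ are never dropped. An element enters $G$ only when it has no owner; it is then put into all threads and is not dropped afterwards, and new threads copy $U_n\supseteq G$.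

(i) If an operation puts an element with a fresh symbol into a thread, its phase there is $0$, or $1$ if it is universal. (U) is applied only if $O(x)=\emptyset$, and (E) only to $Y\notin O(x)$; so these never meet phase $2$. A dropped nonuniversal element had been put into the thread in question and not been dropped from it before, by the analysis in (ii).

(iii) By induction on the instructions. Initially $r=0$, all lists are empty and $U_n,A_n$ agree.

(U): afterwards $x$ is in all threads and universal.

(E): nonuniversal elements of a list have no owner, since the request is current or the token is active; so (E) does not act on them. If (E) is applicable to $x$ and a live $Y$, then all owners of $x$ are retired, so it is applicable to every live thread, none of which is an owner. Hence afterwards all live threads contain $x$. The same argument works in a frozen block.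

Push: $H_{r+1}$ and $U_n$ agree, and $L_{r+1}=\emptyset$. For $j\le r$, exactly $[z_{r+1,j}]$ (put into $H_j$, not $U_n$) and $[w_{r+1}]$ (put into $U_n$, not $H_j$) are added to $L_j$.

Token creation at height $r$: $U_n$ and $H_r$ change equally, and for $j<r$ the token is added to $L_j$.

Completion at height $r$: the token is dropped from $U_n$ and $H_r$. For $j<r$, $H_j$ does not contain it by the induction hypothesis, and it leaves $L_j$ since it is no longer active.

Pop$(i)$: for $j<i$, $H_j$ drops $[z_{l,j}]$ ($i\le l\le r$), and $U_n$ drops $[w_l]$ ($i\le l\le r$) and the active tokens of height $\ge i$. These are exactly the items of $L_j$ which are not in the new $L_j$, and for each of them neither thread now contains its nonuniversal elements. The symbols $c_{H_l}$ are put only into threads no longer in the stack.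

Freeze: $U_n$ and $H_r$ agree and receive the same $[c_{H_r}]$. Split-freeze: likewise with $H'$. After freezing only (U) and (E) act in the block. $\square$

**Step 2. The numberings are $\Sigma_2^{-1}$-computable.** This step checks that our lists are admissible. Each phase passes $0\to1\to2$ with each passage at most once, and is $0$ before stage $0$. For an index $2t+1$ of $\mu$, use the value $0$ until stage $t$ is finished and afterwards the phase of the thread with that $\mu$-index; this is nondecreasing also when that thread is $A_0$. So $\mu$ and all $\theta_T$ are $\Sigma_2^{-1}$-computable, and all sets $X^\infty$ are d-c.e. That $\operatorname{range}\theta_T=S$ follows once we know $U_n^\infty\in S$ (Lemma 9).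

**Step 3. Binding is permanent.** This is needed so that $\sigma_{e,s}(n)$ has a limit. If $O(x)\ne\emptyset$, then $O(x)$ never changes again and $x$ never enters $G$, by Lemma 7(ii). Since $q$ is nondecreasing, "bound" is permanent, and $\sigma_{e,s}(n)$ is nondecreasing in $s$. Let $\sigma_e(n)=\lim_s\sigma_{e,s}(n)$.

## 9. Positions settle and the vectors become constant

**Step 4. The maximal-set part.** This step shows that each position acts finitely often, and that for each opponent and colour almost all never frozen blocks behave alike.

**Lemma 8.** For each position $(c,p)$, $n_{c,p}$ is eventually constant, with limit $N_{c,p}\ge p$, and eventually no position of code $\le mp+c$ requires attention at even stages. The never frozen blocks are exactly the $N_{c,p}$. For all $e$ and $c$, $\sigma_e(N_{c,p})$ has the same value $b_{e,c}$ for all sufficiently large $p$.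

*Proof.* We induct on the code. Suppose positions of smaller code never act again. An action of $(c',p')$ freezes only blocks of colour $c'$ at positions $\ge p'$, so from now on $n_{c,p}$ changes only when $(c,p)$ acts. (D) acts at most once for $(c,p)$, and (K) at most once for each $e<p$. At an (M)-action of $(c,p)$ the new $n_{c,p}$ is the old $n_{c,p'}$, so the vector in $\{0,1\}^p$ at position $(c,p)$ strictly increases lexicographically; while the block stays, its vector never decreases, by Step 3. Hence between two consecutive actions of type (D) or (K) there are only finitely many (M)-actions, and likewise after the last one. So $(c,p)$ acts only finitely often. The position of least code $\le s$ requiring attention always acts; so eventually no position of code $\le mp+c$ requires attention.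

Since $n_{c,0}<n_{c,1}<\cdots$, we have $N_{c,p}\ge p$. The block $N_{c,p}$ is unfrozen at all late stages, so it is never frozen. Conversely, the rank of a never frozen block among the unfrozen ones of its colour is nonincreasing, so the block is some $N_{c,p}$.

For the last claim, fix $c$ and induct on $e$. Let $p_0>e$ be such that $\sigma_{e'}(N_{c,p})=b_{e',c}$ for all $e'<e$ and $p\ge p_0$. If $\sigma_e(N_{c,p})$ is not eventually constant, there are $p_0\le p<p'$ with $\sigma_e(N_{c,p})=0$ and $\sigma_e(N_{c,p'})=1$. At late stages the vector of $N_{c,p'}$ exceeds that of $N_{c,p}$ lexicographically: the entries before $e$ agree, and entry $e$ is among the first $e+1\le p$ entries. So $(c,p)$ requires attention by (M) at all late even stages, a contradiction. $\square$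

## 10. The permanent part of the stack

**Step 5. Limits of the special threads.** This step shows that each $U_n^\infty$ is in $S$, and identifies the finite permanent part of a never frozen block.

**Lemma 9.** Let $n$ be never frozen. Then heights in $n$ are $\le n$. Let $r=r(n)$ be the $\liminf$ of the height, and $s_0$ a stage after which the height is always $\ge r$. After $s_0$ the threads $H_0,\dots,H_r$ and requests $R^1,\dots,R^r$ are permanent, and every other ordinary thread of $n$ is eventually retired. Infinitely many operations on $n$ begin at height $r$. $U_n^\infty=H_r^\infty$. In a frozen block $U_n^\infty=(\text{host})^\infty$. Hence $U_n^\infty\in S$ for all $n$.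

*Proof.* Each $e<n$ has at most one current request, so heights are $\le n$. Removing a level $l\le r$ would give a height $<r$, so after $s_0$ the levels $\le r$ stay. Height $r$ occurs infinitely often, and at those moments all higher levels have been retired. Heights change only in step (b), so the first operation on $n$ after a moment of height $r$ begins at height $r$; as $n$ is visited infinitely often, there are infinitely many such operations. At moments of height $r$, $U_n$ and $H_r$ have the same contents by Lemma 7(iii), and phases converge, so $U_n^\infty=H_r^\infty$. The frozen case is Lemma 7(iii). Finally, $H_r$ and hosts are ordinary. $\square$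

## 11. What a valid opponent must reveal

**Step 6. Honesty, block tags, and $c$-symbols.** This step extracts the first information a valid opponent cannot hide, by the argument of Example 4.

**Lemma 10.** Let $e$ be valid.
(a) No element private to any $(e,k)$ is ever universal. If $x$ is private to $(e,k)$, $O(x)=\emptyset$ forever, and $q(x)\ge1$ at some stage, then $q(x)=1$ from then on and $x\in\pi_e(k)$.
(b) Every row $k$ of $e$ is assigned to exactly one block $n$ (in the limit), and every thread $Y$ with $Y^\infty=\pi_e(k)$ lies in block $n$. At least one such $Y$ is ordinary.
(c) If $q(\langle e,k,c_V\rangle)\ge1$ at some stage with $c_V$ in use, then $\pi_e(k)=V^\infty$. Conversely, if $\pi_e(k)=V^\infty$ and $V$ has a symbol $c_V$, then eventually $q(\langle e,k,c_V\rangle)\ge1$.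

*Proof.* (a) If $x\in G$ is private to $(e,k)$, then $x$ belongs to all members of $S$, but $q(x)=2$ gives $x\notin\pi_e(k)\in S$, a contradiction. If $O(x)=\emptyset$ forever and $q(x)=2$ at some stage, then (U) would make $x$ universal at a later stage.

(b) Elements $\langle e,k,2n\rangle$ never have owners, so (E) never acts on them, and they are not universal by (a). All new threads of block $n$ copy $U_n$. Hence $\langle e,k,2n\rangle$ is contained exactly in the threads of block $n$. Since $\pi_e(k)\in S$, there is an ordinary $Y$ with $Y^\infty=\pi_e(k)$. Let it lie in block $n$. Then $\langle e,k,2n\rangle\in\pi_e(k)$, so $q(\langle e,k,2n\rangle)\ge1$ eventually; and for $n'\ne n$ we have $\langle e,k,2n'\rangle\notin\pi_e(k)$, so by (a) its $q$-value is never $\ge1$. Any other thread with limit $\pi_e(k)$ has $\langle e,k,2n\rangle$ in its limit and so lies in block $n$.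

(c) The element $\langle e,k,c_V\rangle$ likewise never has an owner, is never acted on by (E) and is not universal. It is contained only in $V$ and, if $V$ is the host of $n$, in $U_n$, where $U_n^\infty=V^\infty$. Indeed, no thread is created in a frozen block, and for a retired $V$ the symbol is not in $U_n$, so it is not copied. Now use (a): if its $q$-value is ever $\ge1$, it lies in $\pi_e(k)$, so $\pi_e(k)=V^\infty$. Conversely, if $\pi_e(k)=V^\infty$, it lies in $\pi_e(k)$. $\square$

From now on, for valid $e$, whenever we write $\pi_e(k)=Y^\infty$ with $Y$ in block $n$, the thread $Y$ is chosen ordinary.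

## 12. Cheating rows are caught

**Step 7. Punishment is never unjust.** This step shows that freezing by (K) really destroys the opponent.

**Lemma 11.** If $e$ is ever punished, then $e$ is not valid.

*Proof.* Suppose $e$ is valid and punished when block $n$ is frozen, via $k,X,y$ as in (K) and an $x$ with $q(x)=2$, $O(x)=\{X\}$. Row $k$ is assigned to $n$; let $\pi_e(k)=Y^\infty$ with $Y$ in $n$ (Lemma 10(b)). At the freezing $O(y)=\emptyset$, as the request is current, and $y$ is not universal. After it nothing is dropped in block $n$. So $O(y)=\emptyset$ forever, and by Lemma 10(a) $y\in\pi_e(k)=Y^\infty$. Neither (U) nor (E) ever acts on $y$, freezing does not put $y$ anywhere, and no thread is created later in $n$ nor by this freezing. So $Y$ existed and contained $y$ when (K) acted. As $X$ did not contain $y$, we get $Y\ne X$.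

If $X\in\{U_n,H_r\}$, then neither of these two threads contained $y$ (equal contents), so the ordinary thread $Y$ is not $H_r$ and is retired after the freezing. If $X=H_a$ with $a<r$, then $X$ is retired after it. In either case (E) puts $x$ into $Y\notin O(x)$, and $Y$ never drops it. So $x\in Y^\infty=\pi_e(k)$, contradicting $q(x)=2$. $\square$

**Step 8. Bound rows follow the thread they are bound to.** This is the statement that makes "bound" useful; it holds wherever $e$ has enough priority.

**Lemma 12 (Binding).** Let $e$ be valid and row $k$ of $e$ be bound to a thread $X$ of block $n$, where $n$ is frozen at some stage or $n=N_{c,p}$ with $p>e$. Then $\pi_e(k)=X^\infty$.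

*Proof.* Let $x$ witness the binding; $O(x)=\{X\}$ forever. Let $\pi_e(k)=Y^\infty$ with $Y$ in block $n$, and suppose $Y\ne X$. If one of $X,Y$ is ever retired, then (E) puts $x$ into $Y$, which never drops it as $O(x)$ does not change. So $x\in Y^\infty=\pi_e(k)$, contradicting $q(x)=2$. Hence neither is ever retired.

If $n$ gets frozen, then $\{X,Y\}=\{U_n,\text{host}\}$, and $X^\infty=Y^\infty$ by Lemma 9.

Let $n=N_{c,p}$ with $p>e$, and $r,s_0$ as in Lemma 9. Then $X,Y\in\{U_n,H_0,\dots,H_r\}$. Put $\lambda(H_j)=j$ and $\lambda(U_n)=r$. If $\lambda(X)=\lambda(Y)$, then $\{X,Y\}=\{U_n,H_r\}$ and $X^\infty=Y^\infty$. Suppose $\lambda(X)\ne\lambda(Y)$ and let $l=\min(\lambda(X),\lambda(Y))+1\le r$. One of $X,Y$ is $H_{l-1}$, the other is $U_n$ or some $H_j$ with $l\le j\le r$, and $R^l$ is permanent. By Lemma 7(iii), after $s_0$ the nonuniversal elements of $[z_{l,l-1}]$ are in $H_{l-1}$ but not in $U_n$, and hence not in $H_j$ for $l\le j\le r$, because this symbol is not in $L_j$. Those of $[w_l]$ are in $U_n$, and hence in all $H_j$ with $l\le j\le r$, because $w_l$ is not in $L_j$; but they are not in $H_{l-1}$. Let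
$$y=\langle e,k,z_{l,l-1}\rangle\ \text{ if } Y=H_{l-1},\qquad y=\langle e,k,w_l\rangle\ \text{ if } X=H_{l-1}.$$
By Lemma 10(a) $y$ is not universal. So after $s_0$ thread $Y$ always contains $y$ and $X$ never does. Hence $y\in Y^\infty=\pi_e(k)$, and eventually $q(y)\ge1$. By Lemma 11, $e$ is never punished. So $(c,p)$, with $p>e$, requires attention via (K) at all late even stages, contradicting Lemma 8. $\square$

## 13. Every row and every permanent thread is tested

**Step 9. The tests get completed.** This step shows that in a never frozen block a valid opponent's rows all become bound or are identified by a $c$-symbol, in spite of unanswered tests of other opponents.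

**Lemma 13 (Service).** Let $e$ be valid, $n$ never frozen, $e<n$, and $r,s_0$ as in Lemma 9.
(i) For every row $k$ of $e$ assigned to $n$: eventually $q(\langle e,k,c_V\rangle)\ge1$ for some retired $V$ of $n$, or row $k$ is bound to a thread of $n$.
(ii) For every $j\le r$ some row of $e$ is bound to the permanent thread $H_j$.

*Proof.* *Claim A: no permanent $R^l$ ($l\le r$) has opponent $e$.* Suppose it does. For (S1), let $k\in K^l$ and $\pi_e(k)=Y^\infty$ with $Y$ in $n$. If $Y$ is eventually retired, then eventually $q(\langle e,k,c_Y\rangle)\ge1$ (Lemma 10(c)). If $Y=H_j$ with $j<l$, then $\langle e,k,z_{l,j}\rangle\in Y^\infty$. If $Y=H_j$ with $l\le j\le r$, then $\langle e,k,w_l\rangle\in Y^\infty$ by Lemma 7(iii). In each case some listed $y$ eventually has $q(y)\ge1$. As $K^l$ is finite, (S1) eventually holds forever. For (S2), given $j<l$ choose $k$ with $\pi_e(k)=H_j^\infty$; row $k$ is eventually assigned to $n$, and $\langle e,k,z_{l,j}\rangle\in H_j^\infty$, so its $q$-value is eventually $\ge1$. So $R^l$ is eventually satisfied forever, and the next operation on $n$ pops a level $\le l\le r$. This contradicts permanence.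

*Claim B: every row of $e$ assigned to $n$ is eventually served in $n$, and every $H_j$ ($j\le r$) is eventually $e$-covered.* Suppose some assigned row $k$ is never served, or some $H_j$ is never covered. Choose $s_1\ge s_0$ such that, in the first case, $k\le s_1$ and row $k$ is assigned to $n$ at $s_1$. From $s_1$ on, $e$ has work in $n$. A request of $e$ pushed after $s_1$ cannot be served: in the first case its $K^l$ contains $k$, so serving it would serve row $k$; in the second case it lies above $H_0,\dots,H_r$, so serving it would cover $H_j$. The finitely many earlier requests are each served at most once. So from some $s_2\ge s_1$ on, $e$ is never served in $n$, and the number of opponents ahead of $e$ in the queue never increases.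

Consider a step (b) on $n$ after $s_2$ starting at height $r$; by Lemma 9 there are infinitely many. No $R^l$, $l\le r$, is satisfied (permanence), $e$ has work, and $e$ has no current request (Claim A). So some $f$ is pushed to level $r+1$, where $f=e$ or $f$ is ahead of $e$. The height later returns to $r$, and it never goes below $r$. So the request $R^{r+1}$ is removed by Pop$(r+1)$, which is performed because $R^{r+1}$ is satisfied. Thus $f$ is served. Hence $f\ne e$, and $f$ moves behind $e$. Repeating this infinitely often contradicts the finiteness of the queue. This proves Claim B.

(i) By Claim B, row $k$ is served by serving some $R^l$ with $e^l=e$ and $k\in K^l$. By (S1) some listed $y$ had $q(y)\ge1$; it is not universal. If $y=\langle e,k,c_V\rangle$, we are done.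

Let $y=\langle e,k,z_{l,j}\rangle$. Up to the pop only $H_j$ contained $y$, and $H_j$ drops $y$ in Pop$(l)$. Afterwards no thread contains $y$ unless (E) acts on it, which requires $q(y)=2$. If $q(y)$ stayed $1$, then $y\in\pi_e(k)\in S$ while no member of $S$ contains $y$, a contradiction. So $q(y)=2$ eventually, $O(y)=\{H_j\}$, and row $k$ is bound to $H_j$.

Let $y=\langle e,k,w_l\rangle$. Pop$(l)$ drops $y$ from $U_n$, so $O(y)=\{U_n\}$. Afterwards $y$ is contained only in $H_l$ and in threads created while $R^l$ was current, all of which are retired, unless (E) acts on $y$; threads created later copy $U_n$, which does not contain $y$. If $q(y)=2$ eventually, then row $k$ is bound to $U_n$. Otherwise (E) never acts on $y$, and $y\in\pi_e(k)=Y^\infty$ with $Y$ retired; then $q(\langle e,k,c_Y\rangle)\ge1$ eventually, by Lemma 10(c).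

(ii) By Claim B, $H_j$ becomes $e$-covered by serving some $R^l$ with $j<l$. At that time (S2) gives a row $k$ of $e$ assigned to $n$ with $q(\langle e,k,z_{l,j}\rangle)\ge1$. As in (i), $H_j$ drops this element, the row must retract it, and row $k$ becomes bound to $H_j$. $\square$

## 14. Single blocks without priority

**Step 10. Finitely many exceptional blocks.** Lemma 12 says nothing about $N_{c,p}$ with $p\le e$. In a single such block we may use finitely much information, but infinitely many rows may be assigned to it. The tokens deal with the rows that follow $H_r$.

**Lemma 14.** Let $e$ be valid and $n$ never frozen. There is an algorithm (depending on $e,n$) which, given a row $k$ of $e$ assigned to $n$, finds $t$ with $\mu(t)=\pi_e(k)$. There is an algorithm which, given an ordinary thread $X$ of $n$, finds $k$ with $\pi_e(k)=X^\infty$.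

*Proof.* Use $r,s_0$ and the permanent stack and requests of Lemma 9 as finite information.

*Second algorithm.* For the finitely many permanent $X$ use a table. Otherwise wait until $X$ is retired and search for $k$ with $q(\langle e,k,c_X\rangle)\ge1$. By Lemma 10(c) such a $k$ exists, since $X^\infty\in S$, and it is correct.

*First algorithm.* The finitely many rows of $e$ having a token in $n$ created up to stage $s_0$ are handled by a table. For another row $k$, wait for one of the following.

* (a) $q(\langle e,k,c_V\rangle)\ge1$ for a retired $V$ of $n$: answer $V$.
* (b) $q(\langle e,k,z_{j+1,j}\rangle)\ge1$ for the permanent $R^{j+1}$, some $j<r$: answer $H_j$.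
* (c) $q(\langle e,k,w_r\rangle)\ge1$ for the permanent $R^r$ (this condition is omitted if $r=0$), and $q(u)=2$ for a token $u$ of $(e,k)$ in $n$ created after $s_0$ at height $r$ and completed: answer $H_r$.

To answer a thread means to output its $\mu$-index.

*Correctness.* (a) is Lemma 10(c). For (b): $y=\langle e,k,z_{j+1,j}\rangle$ never gets an owner, so $y\in\pi_e(k)$ by Lemma 10(a), and only $H_j$ ever contains $y$. For (c): let $\pi_e(k)=Y^\infty$ with $Y$ in $n$. If $r\ge1$, then $\langle e,k,w_r\rangle$ never gets an owner, so it is in $Y^\infty$, and by Lemma 7(iii) $Y\ne H_j$ for $j<r$. Suppose $Y\ne H_r$. Then $Y$ is eventually retired. As $O(u)=\{U_n,H_r\}$, $Y\notin O(u)$ and $q(u)=2$, (E) puts $u$ into $Y$, so $u\in Y^\infty=\pi_e(k)$, contradicting $q(u)=2$. So $Y=H_r$.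

*Termination.* Let $\pi_e(k)=Y^\infty$ with $Y$ in $n$. If $Y$ is eventually retired, (a) occurs by Lemma 10(c). If $Y=H_j$ with $j<r$, (b) occurs, since $\langle e,k,z_{j+1,j}\rangle\in H_j^\infty$.

Let $Y=H_r$. If $r\ge1$, then $\langle e,k,w_r\rangle\in H_r^\infty$, so the first part of (c) occurs. All tokens of $(e,k)$ in $n$ are created after $s_0$, so they have height $\ge r$. A token of height $>r$ is not current when the height is $r$. So at a late operation on $n$ beginning at height $r$, $(e,k)$ has a current token $u$ of height $r$ (possibly created then), and $u$ remains current forever because no Pop$(i)$ with $i\le r$ occurs after $s_0$. If $u$ were never completed, then $u\in U_n^\infty=H_r^\infty=\pi_e(k)$, so eventually $q(u)\ge1$; since $u\notin G$ by Lemma 10(a), the next operation on $n$ beginning at height $r$ would complete $u$. So $u$ is completed, hence $u\notin U_n^\infty=\pi_e(k)$. Since $q(u)\ge1$ already at completion, $q(u)=2$ eventually. $\square$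

## 15. The numberings $\theta_T$ are ordered by inclusion

**Step 11. The diagonalization.** This step shows that different $T$ give different classes, by using the actions (D).

**Lemma 15.** $\theta_T\le\theta_{T'}$ if and only if $T\subseteq T'$.

*Proof.* If $T\subseteq T'$, map $2t\mapsto2t$, $2n+1\mapsto2n+1$ if $n\bmod m\in T$, and $2n+1\mapsto0$ otherwise; recall $\theta_{T'}(0)=\mu(0)$.

Conversely let $c\in T\setminus T'$ and suppose $\theta_T=\theta_{T'}\circ f$ with $f$ computable. Define a computable $g$: for $n$ of colour $c$ let $g(n)=f(2n+1)$ if this is even or of the form $2n'+1$ with $n'\bmod m\in T'$, and $g(n)=0$ otherwise; for other $n$ let $g(n)=0$. For all $n$ of colour $c$,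
$$U_n^\infty=\theta_T(2n+1)=\theta_{T'}(f(2n+1))=\Theta(g(n)), \tag{2}$$
and $g(n)$ is not of the form $2n'+1$ with $n'$ of colour $c$, because $c\notin T'$.

Let $\varphi_p=g$. If (D) never acted for $(c,p)$, then at late even stages $(c,p)$, with block $N_{c,p}$, would require attention, contradicting Lemma 8. So (D) acts for $(c,p)$ on some block $n$ of colour $c$ with $y=g(n)$.

*Case $y=2t$.* Let $Z$ be the thread with $\mu$-index $t$, and $V$ the host of $n$. By the choice between freeze and split-freeze, $Z\ne V$: if $Z=H_r$, then $V$ is the newly created $H'$; otherwise $V=H_r$. The element $\langle e^*,0,c_V\rangle$ is never universal and never subject to (E), as $q_{e^*}\equiv0$. No thread is created in $n$ after the freezing. So this element belongs to $V^\infty=U_n^\infty$ and to no $X^\infty$ with $X\ne V$ ordinary. Hence $\Theta(y)=Z^\infty\ne U_n^\infty$, against (2).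

*Case $y=2n'+1$.* Then $n'\ne n$, since the colours differ. The element $\langle e^*,0,2n\rangle$ is never universal, is contained only in threads of block $n$, and lies in $U_n^\infty$. So $\Theta(y)=U_{n'}^\infty\ne U_n^\infty$, against (2). $\square$

## 16. Every $\Sigma_2^{-1}$-computable numbering of $S$ is some $\theta_T$

**Step 12. Classification of the opponents.** This step puts everything together: the colours for which $e$ follows $U_n$ in almost all undecided blocks determine the class of $\pi_e$.

**Lemma 16.** Let $e$ be valid and $T=\{c<m:b_{e,c}=1\}$. Then $\pi_e\equiv\theta_T$.

*Proof.* Let $F$ be the set of never frozen blocks $N_{c,p}$ with $p\le e$ or $\sigma_e(N_{c,p})\ne b_{e,c}$. By Lemma 8, $F$ is finite. Every block outside $F$ is either frozen at some stage or of the form $N_{c,p}$ with $p>e$ (so $e<p\le N_{c,p}$) and $\sigma_e(N_{c,p})=b_{e,c}$. In particular, Lemma 12 applies to all blocks outside $F$. Below, the $\theta_T$-index of an ordinary thread is $2t$, where $t$ is a $\mu$-index of it, and an index of $U_n$ with $n\bmod m\in T$ is $2n+1$.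

*$\pi_e\le\theta_T$.* Given $k$, find the block $n$ to which row $k$ is assigned (Lemma 10(b)). If $n\in F$, use Lemma 14 and $\mu(t)=\theta_T(2t)$. If $n\notin F$, wait until

* (1) $q(\langle e,k,c_V\rangle)\ge1$ for a retired thread or host $V$ of $n$, and output the index of $V$; or
* (2) row $k$ is bound to a thread $X$ of $n$, where $X\ne U_n$ or $n\bmod m\in T$, and output the index of $X$ (which is $2n+1$ if $X=U_n$).

The output is correct by Lemma 10(c) and Lemma 12. For termination: if $n$ is ever frozen, then every ordinary thread of $n$ eventually has a $c$-symbol, and $\pi_e(k)=V^\infty$ for some ordinary $V$ of $n$, so (1) occurs by Lemma 10(c). If $n=N_{c,p}\notin F$ is never frozen, then $e<n$, and by Lemma 13(i) either (1) occurs or row $k$ becomes bound to a thread $X$ of $n$. If $c\in T$, this is (2). If $c\notin T$, then $\sigma_e(n)=b_{e,c}=0$, so no row of $e$ is ever bound to $U_n$, and $X\ne U_n$; again (2) occurs.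

*$\theta_T\le\pi_e$.* First let the given $\theta_T$-index denote an ordinary thread $X$; this includes odd indices $2n+1$ with $n\bmod m\notin T$, which denote $A_0$. Let $X$ be in block $n$. If $n\in F$, use Lemma 14. If $n\notin F$, search for $k$ such that $c_X$ is defined and $q(\langle e,k,c_X\rangle)\ge1$, or row $k$ of $e$ is bound to $X$. Any such $k$ satisfies $\pi_e(k)=X^\infty$ by Lemmas 10(c) and 12. One exists: if $X$ is ever retired or becomes a host, by surjectivity of $\pi_e$ and Lemma 10(c); otherwise $n=N_{c,p}$ with $p>e$ is never frozen and $X$ is one of its permanent stack threads, and Lemma 13(ii) applies.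

Now let the index be $2n+1$ with $n\bmod m=c\in T$, so that it denotes $U_n$. If $n\in F$, use a finite table, which exists since $U_n^\infty\in S$. If $n\notin F$, wait until $n$ is frozen (then proceed with its host, whose limit is $U_n^\infty$) or some row $k$ of $e$ is bound to $U_n$; in the latter case output $k$, which is correct by Lemma 12. One of these occurs, since $\sigma_e(n)=b_{e,c}=1$ if $n\notin F$ is never frozen. $\square$

**Proof of Theorem 1.** By Step 2 and Lemma 9, $S$ consists of d-c.e. sets, and each $\theta_T$ with $T\subseteq\{0,\dots,m-1\}$ is a $\Sigma_2^{-1}$-computable numbering of $S$. Every $\Sigma_2^{-1}$-computable numbering of $S$ is $\pi_e$ for some valid $e$, and by Lemma 16 it is equivalent to some $\theta_T$. By Lemma 15, $\theta_T\le\theta_{T'}$ if and only if $T\subseteq T'$. So $T\mapsto[\theta_T]$ is an order isomorphism from $(\mathcal P(\{0,\dots,m-1\}),\subseteq)$ onto $\mathcal R_2^{-1}(S)$. For $m=1$, $\mathcal R_2^{-1}(S)$ has exactly the two elements $[\theta_\emptyset]=[\mu]<[\theta_{\{0\}}]$. $\blacksquare$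

**Proof of Corollary 2.** The semilattice of Theorem 1 has $2^m$ elements, which is finite and at least $2$; for $m=1$ it has exactly two. $\blacksquare$
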